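# Finitely presented groups from a simply connected surface glued to itself

## 1. A quadric glued to itself along two rulings

Take the quadric $X=\mathbb P^1\times\mathbb P^1$ and identify the point $(0,y)$ with the point $(\infty,y)$ for every $y\in\mathbb P^1$. What comes out is easy to recognize. Gluing the points $0$ and $\infty$ of $\mathbb P^1$ gives the nodal plane cubic $N=\{y^2z=x^3+x^2z\}$: its normalization is $t\mapsto(x,y)=(t^2-1,\,t(t^2-1))$ in the chart $z=1$, which identifies exactly $t=1$ and $t=-1$, and a coordinate change on $\mathbb P^1$ moves $\pm1$ to $0,\infty$. So the glued surface is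
$$Z=N\times\mathbb P^1\subset\mathbb P^2\times\mathbb P^1 .$$
It is projective and irreducible. Near a singular point it looks like $\{xy=0\}\subset\mathbb C^3$ with a third free coordinate $u$ along the double curve. The two sheets $\{x=0\}$ and $\{y=0\}$ belong to the same global surface.

Its fundamental group is found by replacing a glued pair of points with an arc: $N$ is a sphere with two points identified, hence homotopy equivalent to a sphere with an arc attached at those two points, so $\pi_1(N)\cong\mathbb Z$ and $\pi_1(Z)\cong\mathbb Z$. The generator is a path in $X$ from the curve $\{\infty\}\times\mathbb P^1$ to the curve $\{0\}\times\mathbb P^1$, closed up by the gluing. No smooth projective variety has this group, because its first Betti number would be $1$, and by Hodge theory the first Betti number of a smooth projective variety is even. So a single self-crossing already takes us out of the smooth world. Gluing $\delta$ pairs of points of $\mathbb P^1$ and multiplying by $\mathbb P^1$ gives the free group $F_\delta$ in the same way.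

Each gluing has produced a generator, and none has produced a relation. To get relations we should let the glued curves meet, so that three sheets come together as in $\{xyz=0\}$. Which groups can be written with such surfaces?

## 2. Normal crossings, Whitney umbrellas, and what will be proved

A group is called **fp** if it is finitely presented.

**Definition (normal crossings).** A $d$-dimensional complex variety $Z$ has *normal crossing singularities* if every point has an analytic neighborhood isomorphic to a neighborhood of the origin in a union of coordinate hyperplanes $\{x_1\cdots x_r=0\}\subset\mathbb C^{d+1}$, $1\le r\le d+1$. For a surface the local models are $\{x=0\}$, $\{xy=0\}$ and $\{xyz=0\}$ in $\mathbb C^3$; a point of the last type is a *triple point*. The local branches at a point may belong to the same global irreducible component. If at every singular point they belong to distinct irreducible components, the crossings are called *simple*.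

The surface $N\times\mathbb P^1$ has normal crossings that are not simple. An irreducible variety with simple normal crossings has no singular points at all.

**Definition (Whitney umbrella).** A Whitney umbrella is a singular point locally analytically isomorphic to the origin of $\{x^2=y^2z\}\subset\mathbb C^3$.

Its normalization is $(s,t)\mapsto(x,y,z)=(st,\,t,\,s^2)$: this map is finite since $s$ is integral over $z$, it is birational since $s=x/y$, and indeed $(st)^2=t^2s^2$. The line $t=0$ is folded by $s\mapsto-s$. So an umbrella appears when a surface is glued to itself along a curve by an involution *with a fixed point*. If the gluing involution exchanges two disjoint copies of a curve, as in Section 1, there is no such fixed point.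

Two results are known, and we quote them for orientation only. Theorem 0.5 (Kapovich, Kollár): every fp group appears as $\pi_1(Z)$ for some $2$-dimensional complex projective variety $Z$ with (simple) normal crossing singularities, where $Z$ need not be irreducible. Theorem 0.7 (Kapovich): every fp group appears as $\pi_1(Z)$ for some irreducible $2$-dimensional complex projective variety $Z$ whose singularities are normal crossings (in the sense above, self-crossings allowed) and Whitney umbrellas. The problem, whose source is "Mini-Workshop: Kähler Groups", is whether one can do without the umbrellas: is every fp group $\pi_1(Z)$ for an irreducible projective surface $Z$ with only normal crossings in the above sense? The answer is yes.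

**Theorem A.** Let $G$ be an fp group with a presentation $\langle g_1,\dots,g_n\mid r_1,\dots,r_m\rangle$, $n\ge1$, in which each $r_k$ is a (not necessarily reduced) word of length exactly $3$ in the $g_i^{\pm1}$; repetitions in the list of relators are allowed. Then there is an irreducible projective surface $Z$ with only normal crossing singularities and $\pi_1(Z)\cong G$. Moreover, its normalization $X$ is a smooth simply connected complete intersection in a projective space, its singular locus has exactly $n$ irreducible components, all rational, and it has exactly $m$ triple points.

**Theorem B.**
1. For each $d\ge2$, the groups $\pi_1(Z)$, with $Z$ an irreducible $d$-dimensional projective variety with only normal crossing singularities, are exactly the fp groups. For $d=1$ they are exactly the groups $\pi_1(\Sigma_g)*F_\delta$ with $g,\delta\ge0$.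
2. In the surface case one may in addition take $\omega_Z$ ample, so that $Z$ is a canonically polarized ("stable") surface.
3. Triple points cannot be avoided: an irreducible normal crossing surface that is singular and has no triple points has a connected étale double cover. In particular $\mathbb Z/3*\mathbb Z/3$ is not $\pi_1$ of any irreducible projective normal crossing surface without triple points.
4. Self-crossings cannot be avoided: an irreducible variety with simple normal crossings is smooth, so, for instance, $\mathbb Z$ and $\mathbb Z/3*\mathbb Z/3$ do not occur as $\pi_1$ of a projective one.

Here $\Sigma_g$ is a closed oriented surface of genus $g$ and $F_\delta$ is free of rank $\delta$. Every fp group has a presentation as in Theorem A. This is a short manipulation of words, and we do it now.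

**Lemma 1.** Every fp group has a finite presentation with at least one generator and all relators of length exactly $3$, and one may require each generator to occur at least $3$ times in the relators.

*Proof.* Take a finite presentation and delete empty relators. Add a generator $e$ and the relator $e\,e\,e^{-1}$. This forces $e=1$, so it does not change the group. While there is a relator $\ell_1\ell_2\cdots\ell_t$ with $t\ge4$, add a new generator $b$ and replace the relator by $\ell_1\ell_2b^{-1}$ and $b\,\ell_3\cdots\ell_t$. The first says $b=\ell_1\ell_2$, so the group is unchanged, and the second has length $t-1$, so the process ends. To relators of length $2$ or $1$ append one or two letters $e$. For each generator $a$ that occurs in no relator, add $a\,e\,a^{-1}$, a consequence of $e=1$. Now every generator occurs. Finally list every relator three times. $\square$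

## 3. Loops near double curves and triple points

**Without triple points there is always a double cover.** The first thing to try is to glue along disjoint curves only, with more complicated curves and involutions than in Section 1. Here is what stops this.

**Proposition 1.** An irreducible normal crossing surface $Z$ that is singular and has no triple points has a connected étale double cover. In particular $\pi_1(Z)$ has a subgroup of index $2$.

*Proof.* The normalization $X$ of $Z$ is smooth, since locally it is the disjoint union of the branches, and it is connected, since $Z$ is irreducible. The preimage $D\ne\emptyset$ of $\operatorname{Sing}Z$ is smooth, because over a point of $\{xy=0\}$ it consists of one smooth arc on each of the two sheets. Each singular point has exactly two preimages. Exchanging them is a fixed-point-free involution $\tau$ of $D$, and $Z=X/(d\sim\tau d)$. Put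
$$Z'=X\times\{0,1\}\big/\big((d,0)\sim(\tau d,1),\ d\in D\big).$$
Let $A\ni d$ and $B\ni\tau d$ be the sheets crossing at a singular point. Since $(d,0)\sim(\tau d,1)$ and $(\tau d,0)\sim(d,1)$, over a neighborhood of this point $Z'$ consists of two disjoint copies of $A\cup B$, namely $A\times0\cup B\times1$ and $A\times1\cup B\times0$. Away from $\operatorname{Sing}Z$ there are plainly two sheets. So $Z'\to Z$ is a two-sheeted topological covering, and by the Riemann existence theorem it is an étale cover. It is connected, since $X\times0$ and $X\times1$ are connected and are glued to each other along $D\neq\emptyset$. $\square$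

A group without subgroups of index $2$, such as $\mathbb Z/3$, is therefore out of reach of this approach unless a smooth surface has it. We need triple points.

**A triple point writes a relator of length three.** Suppose $X$ is simply connected and $Z$ is obtained from it by gluing, for each $i$, two copies $S_i^+,S_i^-$ of a curve $S_i$. Let $g_i$ be the class of a loop that crosses the double curve $S_i$ once, from the sheet of $S_i^+$ to the sheet of $S_i^-$. Look near a triple point $\{x_1x_2x_3=0\}$, with indices $j$ mod $3$. Name the sheets
$$P_j=\{x_{j+1}=0\},\qquad\text{with coordinates } x_j,\ x_{j-1}.$$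
The sheets $P_j$ and $P_{j+1}=\{x_{j-1}=0\}$ meet in the $x_j$-axis. A small loop going $P_1\to P_2\to P_3\to P_1$ crosses the axes $x_1,x_2,x_3$ in this order, and it is contractible near the origin. If the $j$-th crossing is read as the letter $\ell_j=g_{i(j)}^{\varepsilon_j}$, we get the relation $\ell_1\ell_2\ell_3=1$.

This tells us which points of the normalization have to meet. The origin of $P_j$ is a node of the glued curve with two branches. One is the $x_j$-axis, at which the loop *leaves* $P_j$; this side carries the sign $\varepsilon_j$. The other is the $x_{j-1}$-axis, at which the loop *arrives* in $P_j$; this side carries the sign $-\varepsilon_{j-1}$. So if $p_j\in S_{i(j)}$ is the point of the $j$-th double curve lying at the triple point, then in $X$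
$$p_j^{\,\varepsilon_j}\ \text{ must coincide with }\ p_{j-1}^{\,-\varepsilon_{j-1}}\qquad(j\in\mathbb Z/3). \tag{1}$$
This is heuristic so far. Section 8 proves that rule (1) gives a normal crossing point, and Section 9 proves the statement about $\pi_1$.

For the relator $ggg$, rule (1) says $p_j^+=p_{j-1}^-$: the curves $S^+$ and $S^-$ meet in three points. For $ggg^{-1}$ it says $p_1^+=p_3^+$, $p_2^+=p_1^-$, $p_3^-=p_2^-$: each of $S^+,S^-$ acquires a self-node, and they meet once.

## 4. The group $\mathbb Z/3$ and the obstruction to projectivity

Let us try $\mathbb Z/3=\langle g\mid ggg\rangle$ by hand. We need a simply connected surface $X$ with two rational curves meeting transversally in three points.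

**An attempt on the quadric.** In $\mathbb P^1\times\mathbb P^1$ take $S^+=\{y=x\}$ and $S^-=\{y=x^2\}$. They meet over the fixed points $0,1,\infty$ of $x\mapsto x^2$, transversally, because the multipliers of the map there are $0,2,0$, never $1$. Parametrize $S^+$ by $t\mapsto(t,t)$ and $S^-$ by $t\mapsto(\rho(t),\rho(t)^2)$ with $\rho(t)=1/(1-t)$, so that $\rho$ sends $0\mapsto1\mapsto\infty\mapsto0$. With $p_1=0$, $p_2=1$, $p_3=\infty$ this is exactly $p_j^+=p_{j-1}^-$. All requirements of Section 3 hold, and we may glue.

But the result $Z$ is not projective. If $H$ were ample on $Z$, its pullback to $X$ would be $\mathcal O(a,b)$ with $a,b>0$. The two maps $S\to S^\pm\to Z$ are equal, so the degrees of $\mathcal O(a,b)$ on $S^+$ and $S^-$ must agree. They are $a+b$ and $a+2b$, so $b=0$, a contradiction. This is the exact point where the naive approach stops: the gluing is fine locally and topologically, but the polarization of $X$ need not descend.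

**A lucky repair.** Take two conics in $\mathbb P^2$ meeting transversally in four points and blow up one of the four points. On the blow-up $X$, which is simply connected, the strict transforms $S^+,S^-\cong\mathbb P^1$ both have class $2H-E$ and meet transversally in the three remaining points. (The tangents at the blown-up point differ, so there is no intersection on $E$.) Let $S=\mathbb P^1$ with three points $p_1,p_2,p_3$. Since three points of $\mathbb P^1$ can be moved to any other three, there are isomorphisms $S\to S^\pm$ with $p_j^+=p_{j-1}^-$. The class $L=2H-E$ is ample and has degree $3$ on both curves. Let $D=S^+\cup S^-$, let $C$ be $S$ with $p_1,p_2,p_3$ glued to one point, and let $\pi:D\to C$ be the induced map.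

We claim that any line bundle $L$ on $D$ of equal degrees $\delta$ on $S^\pm$ is $\pi^*M$ for some $M$ on $C$. Identify $L|_{S^+}$ and $L|_{S^-}$ with $\mathcal O_S(\delta)$; each identification is unique up to a scalar. At the node $p_j^+=p_{j-1}^-$ the bundle $L$ gives an isomorphism $\lambda_j$ from the fiber $\mathcal O_S(\delta)_{p_j}$ to $\mathcal O_S(\delta)_{p_{j-1}}$. The composite $\lambda_2\lambda_3\lambda_1$ goes $p_1\to p_3\to p_2\to p_1$, so it is a scalar $P$. Changing the identification on $S^-$ by $\beta\in\mathbb C^*$ multiplies every $\lambda_j$ by $\beta$, hence $P$ by $\beta^3$. So we may assume $P=1$. Then the $\lambda_j$ identify the three fibers consistently, they glue $\mathcal O_S(\delta)$ to a line bundle $M$ on $C$, and $\pi^*M\cong L$. Sections 7–9 will use only that $X$ is a smooth simply connected projective surface containing $D$ and that an ample $L$ on $X$ restricts to a pullback $\pi^*M$. So this example does give an irreducible projective normal crossing surface with $\pi_1\cong\mathbb Z/3$.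

**Equal degrees are not enough.** List the relator $ggg$ twice. Then $S$ carries six points $p_{k,j}$, $k=1,2$, with $p_{k,j}^+=p_{k,j-1}^-$, so $D$ has six nodes, and $C$ has two points $c_1,c_2$, each with three branches. A line bundle on $D$ of equal degrees now has two scalars $P_1,P_2$, one for each $k$. A change of identifications multiplies both by the same $\beta^3$, so $P_1/P_2$ is an invariant of $L|_D$. For a pullback from $C$ it equals $1$. On $D$ every value in $\mathbb C^*$ occurs, since the gluings $\lambda_{k,j}$ are arbitrary, and if $P_1/P_2$ is not a root of unity then no positive power of the bundle is a pullback. So matching numerical classes on a clever surface does not suffice in general.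

**Choosing the line bundle before the surface.** The way past the obstruction is to reverse the order. The curves $C$, $D$ and the map $\pi:D\to C$ are abstract objects, determined by the words. First choose an ample $M$ on $C$. Then embed $D$ in a projective space *by* $\pi^*M$. Only afterwards look for a smooth simply connected surface $X\supset D$ in that space. Then $\mathcal O_X(1)|_D\cong\pi^*M$ automatically. What makes this possible is that a nodal curve has embedding dimension at most $2$ at every point, so nothing prevents it from lying on a smooth surface.

## 5. The curves $C$ and $D$ of a presentation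

**Step 1. This step builds the two curves, the map $\pi:D\to C$ and the embedding of $D$.** Let the presentation be as in Theorem A. Write $r_k=\ell_{k,1}\ell_{k,2}\ell_{k,3}$ with $\ell_{k,j}=g_{i(k,j)}^{\varepsilon_{k,j}}$, $\varepsilon_{k,j}=\pm1$, indices $j$ mod $3$. Let $S_i=\mathbb P^1$ for $i=1,\dots,n$, and for each $(k,j)$ choose a point $p_{k,j}\in S_{i(k,j)}$, all chosen points on each $S_i$ being distinct.

*The curve $C$.* Identify $p_{k,1},p_{k,2},p_{k,3}$ in $\bigsqcup_iS_i$ to one point $c_k$, for each $k$. The sheaf $\mathcal O_C$ consists of the functions on $\bigsqcup_i S_i$ with equal values at these three points. Near $c_k$ the curve looks like the three coordinate axes in $\mathbb C^3$, as the singular locus of $\{xyz=0\}$ does.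

*The curve $D$.* Take two copies $S_i^+,S_i^-$ of each $S_i$, with copies $p_{k,j}^\pm$ of the points. Following (1), for each $(k,j)$ identify
$$p_{k,j}^{\,\varepsilon_{k,j}}\quad\text{with}\quad p_{k,j-1}^{\,-\varepsilon_{k,j-1}}\quad\text{to a node } q_{k,j}. \tag{2}$$
Every point $p_{k,j}^\pm$ is used exactly once: $p_{k,j}^{\varepsilon_{k,j}}$ at $q_{k,j}$, and $p_{k,j}^{-\varepsilon_{k,j}}$ at $q_{k,j+1}$. So $D$ is a reduced curve with only nodes. A component may have self-nodes, and $D$ may be disconnected.

Both are proper curves (Serre, *Groupes algébriques et corps de classes*, Ch. IV §1), hence projective. The map $\bigsqcup S_i^\pm\to\bigsqcup S_i$ induces $\pi:D\to C$: a function on $C$ pulls back to one taking the same value at all six points $p_{k,j}^\pm$ with $k$ fixed, so it is a function on $D$. The map $\pi$ is proper with finite fibers, hence finite, and it is surjective. Moreover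
$$\pi^{-1}(c_k)=\{q_{k,1},q_{k,2},q_{k,3}\}, \tag{3}$$
and every other point $c\in S_i\subset C$ has exactly two preimages $c^+\in S_i^+$ and $c^-\in S_i^-$, which are smooth points of $D$.

*The embedding.* Let $M$ be an ample line bundle on $C$. As $\pi$ is finite, $\pi^*M$ is ample. Replace $M$ by a power so that $\pi^*M$ is very ample, embed $D$ by it, and if necessary compose with a linear inclusion of projective spaces. We get
$$D\subset\mathbb P^N,\quad N\ge3,\qquad \mathcal O_{\mathbb P^N}(1)|_D\cong\pi^*M. \tag{4}$$

## 6. A nodal curve lies on a smooth simply connected surface

**Step 2. This step produces the surface $X$.** It is the following lemma, applied to (4).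

**Lemma 2.** Let $D\subset\mathbb P^N$, $N\ge3$, be a reduced curve with at most nodes. For all $\mu\gg0$, general $f_1,\dots,f_{N-2}\in H^0(\mathcal I_D(\mu))$ define a smooth connected simply connected surface $X\supset D$.

*Proof.* Take $\mu$ with $\mathcal I_D(\mu)$ globally generated; this holds for all $\mu\gg0$. Put $V=H^0(\mathcal I_D(\mu))$ and let $X=\{f_1=\dots=f_{N-2}=0\}$.

*Off $D$.* The linear system $V$ has no base points on $\mathbb P^N\setminus D$. Applying Bertini's theorem $N-2$ times, $X\setminus D$ is smooth of dimension $2$ or empty.

*Along $D$.* We want the differentials of $f_1,\dots,f_{N-2}$ to be independent at every $p\in D$; then $X$ is smooth of dimension $2$ there by the Jacobian criterion. Let $\mathfrak m_p$ be the maximal ideal of $\mathcal O_{\mathbb P^N,p}$ and let $W_p\subset\mathfrak m_p/\mathfrak m_p^2$ be the image of $\mathcal I_{D,p}$. The quotient of $\mathfrak m_p/\mathfrak m_p^2$ by $W_p$ is the cotangent space of $D$ at $p$, so $\dim W_p$ is $N$ minus the embedding dimension of $D$ at $p$. It is $N-1$ if $p$ is a smooth point of $D$, and $N-2$ if $p$ is a node. Since $W_p$ is a quotient of $\mathcal I_D\otimes k(p)$, global generation shows that $V\to W_p\otimes\mathcal O(\mu)|_p$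 is surjective.

In a vector space of dimension $w$, the $r$-tuples $(v_1,\dots,v_r)$ that are linearly dependent have codimension at least $w-r+1$ (for $w\ge r$): some $v_a$ lies in the span of the others, so these tuples depend on at most $(r-1)w+(r-1)$ parameters, out of $rw$. With $r=N-2$, the tuples in $V^{N-2}$ whose differentials are dependent at $p$ have codimension at least $2$ if $p$ is a smooth point of $D$, and at least $1$ if $p$ is a node. The set of pairs ($p$, tuple bad at $p$) is closed in $D\times V^{N-2}$, so its image in $V^{N-2}$ is closed, because $D$ is proper. The smooth points of $D$ form a $1$-dimensional family and contribute a set of codimension at least $2-1=1$. The finitely many nodes contribute codimension at least $1$. So a general tuple is bad at no point of $D$.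

*Topology.* Let $U\subset H^0(\mathcal O_{\mathbb P^N}(\mu))^{N-2}$ be the set of all tuples whose zero scheme is smooth of dimension $2$. Its complement is the image in $H^0(\mathcal O_{\mathbb P^N}(\mu))^{N-2}$ of the closed set of pairs (common zero $x$, tuple with dependent differentials at $x$), so $U$ is Zariski open. It is nonempty, as it contains the tuples just found, and so it is connected. The family of these surfaces over $U$ is cut out in $\mathbb P^N\times U$ by $N-2$ equations whose differentials in the $\mathbb P^N$-direction are independent, so it is a proper submersion. By Ehresmann's theorem all the surfaces are diffeomorphic. Some tuple in $U$ has the additional property that all the successive intersections $\{f_1=\dots=f_a=0\}$ are smooth (a general one does, by Bertini). For it, the Lefschetz hyperplane theorem, applied at each step from dimension $N$ down to dimension $2$, gives that the surface is connected with $\pi_1=\pi_1(\mathbb P^N)=1$; the last step goes from dimension $3$ to dimension $2$, where $\pi_1$ is still preserved. Hence every surface over $U$, in particular our $X$, is connected and simply connected. $\square$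

Fix such an $X\supset D$ and let $L=\mathcal O_X(1)$. Then $X$ is smooth, projective, connected and simply connected, and
$$L\ \text{is ample},\qquad L|_D\cong\pi^*M\ \text{ with } M\ \text{ample on } C. \tag{5}$$

## 7. The pinched surface and its ample line bundle

The surface $Z$ is the pushout of schemes $X\sqcup_DC$. A one-dimensional example first: pinching $\{0,1\}\subset\mathbb A^1$ to a point gives $A=\{f\in\mathbb C[t]:f(0)=f(1)\}$. Put $u=t^2-t$ and $v=tu$. Since $t^2=u+t$, we have $\mathbb C[t]=\mathbb C[u]\oplus t\,\mathbb C[u]$, so $A=\mathbb C+u\,\mathbb C[t]$ is generated by $u,v$, and $v^2=t^2u^2=(u+t)u^2=u^3+uv$. The result is the nodal cubic $v^2-uv=u^3$.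

**Step 3. This step constructs $Z$ as a scheme.** Since $\pi$ is finite and finite subsets of the projective schemes $X$ and $C$ lie in affine opens, Ferrand's theorem (*Conducteur, descente et pincement*, Bull. SMF 131 (2003), Thm 5.4) says that the pushout $Z$ of $X\hookleftarrow D\xrightarrow{\pi}C$ exists as a scheme, with
$$\mathcal O_Z=\mathcal O_X\times_{\mathcal O_D}\mathcal O_C; \tag{6}$$
that $C\to Z$ is a closed immersion and $\nu:X\to Z$ is finite; and that $\nu^{-1}(C)=D$ and $X\setminus D\cong Z\setminus C$.

**Step 4. This step shows that $Z$ is an irreducible proper variety.** *Finite type.* On an affine open subset of $Z$ let $A$, $B$, $R$ be the rings of $Z$, $X$, $C$ and $I\subset B$ the ideal of $D$. Then $A=B\times_{B/I}R$, and $R\subset B/I$ because $\pi$ is surjective and $C$ is reduced. So $A$ is the set of $b\in B$ whose class mod $I$ lies in $R$; in particular $I\subset A\subset B$. Let $1,b_1,\dots,b_t\in B$ lift generators of the finite $R$-module $B/I$. For $b\in B$ we can subtract from $b$ a combination of $1,b_1,\dots,b_t$, with coefficients in $A$ lifting elements of $R$, and land in $I\subset A$. So these elements generate $B$ as an $A$-module. As $B$ is a finitely generated $\mathbb C$-algebra,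 finite over $A$, the Artin–Tate lemma shows that $A$ is a finitely generated $\mathbb C$-algebra.

*Reduced and irreducible.* $A\subset B$ is reduced. Since $\pi$ is surjective, $\nu$ is surjective, so $Z=\nu(X)$ is irreducible of dimension $2$.

*Proper.* The map $\nu\times\nu$ is the composite $X\times X\to X\times Z\to Z\times Z$ of base changes of $\nu$, so it is finite, hence closed. The diagonal of $Z$ is the image of $\Delta_X$ under it, so it is closed and $Z$ is separated. As $X$ is proper and $\nu$ is surjective, $Z$ is proper.

**Step 5. This step shows that $Z$ is projective; it is where (5) is used.** Put $L_Z=L\times_{L|_D}M$: sections are pairs of a section of $L$ and a section of $M$ that agree on $D$ under $L|_D\cong\pi^*M$. Away from $C$ this is just $L$. Let $c\in C$. On a small affine neighborhood of $c$ in $Z$ choose a generator $s$ of $M$ and lift the section $\pi^*s$ of $L|_D$ to a section $\ell$ of $L$, which is possible because the preimage in $X$ is affine. At the finitely many points of $\nu^{-1}(c)\subset D$ the section $\ell$ is nonzero, because $\pi^*s$ generates $L|_D$. The zero set of $\ell$ has closed image in $Z$, not containing $c$, so after shrinking, $\ell$ generates $L$. Then $(\ell,s)$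 generates $L_Z$ freely: any section is $(f\ell,hs)$ with $f\in\mathcal O_X$, $h\in\mathcal O_C$, and agreement on $D$ means $f|_D=\pi^*h$, i.e. $(f,h)\in\mathcal O_Z$. So $L_Z$ is invertible. Its pullback $\nu^*L_Z$ maps isomorphically to $L$, generator $(\ell,s)$ to generator $\ell$. Thus $\nu^*L_Z\cong L$ is ample. For a finite surjective morphism onto a proper scheme, a line bundle is ample if its pullback is (Hartshorne, Ex. III.5.7(d)). So $L_Z$ is ample and $Z$ is projective.

## 8. Local equations of $Z$

**Step 6. This step describes the analytic local rings along $C$.** Away from $C$ the surface $Z$ is smooth, since $Z\setminus C\cong X\setminus D$. By (6) there is an exact sequence of coherent sheaves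
$$0\to\mathcal O_Z\to\nu_*\mathcal O_X\oplus\mathcal O_C\to\pi_*\mathcal O_D\to0 ,$$
the last map being surjective because $\mathcal O_X\to\mathcal O_D$ is and $\nu$ is affine. Analytification is exact and commutes with push-forward along finite morphisms. So for $c\in C$ the ring $\mathcal O^{an}_{Z,c}$ consists of the tuples $((f_q)_{q\in\nu^{-1}(c)},h)$ with $f_q\in\mathcal O^{an}_{X,q}$, $h\in\mathcal O^{an}_{C,c}$, and $f_q|_D=\pi^*h$ near $q$ for each $q$.

**Step 7. This step finds $\{xy=0\}$ at the points $c\neq c_k$.** Let $u$ be a local coordinate of $C$ at $c$. At each of $c^\pm$ choose coordinates of $X$, one restricting to $\pi^*u$ on $D$ (again called $u$) and the other an equation of $D$, called $x$ at $c^+$ and $y$ at $c^-$. Then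
$$\mathcal O^{an}_{Z,c}=\{(f_+(u,x),f_-(u,y)):f_+(u,0)=f_-(u,0)\}\cong\mathbb C\{u,x,y\}/(xy).$$
Indeed $F\mapsto(F(u,x,0),F(u,0,y))$ has kernel $(x)\cap(y)=(xy)$, and the pair $(f_+,f_-)$ is the image of $f_+(u,x)+f_-(u,y)-f_+(u,0)$.

**Step 8. This step finds $\{x_1x_2x_3=0\}$ at $c_k$.** Fix $k$ and let $u_j$ be a coordinate of $S_{i(k,j)}$ at $p_{k,j}$. Then $\mathcal O^{an}_{C,c_k}$ consists of the triples $(h_1(u_1),h_2(u_2),h_3(u_3))$ with $h_1(0)=h_2(0)=h_3(0)=:h(0)$. By (2), at the node $q_j:=q_{k,j}$ the curve $D$ has two branches: branch $j$, on which $\pi$ is given by the parameter $u_j$, and branch $j-1$, with parameter $u_{j-1}$.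

*Coordinates at $q_j$.* The function on $D$ equal to $u_j$ on branch $j$ and $0$ on branch $j-1$ lifts to some $a_j\in\mathcal O^{an}_{X,q_j}$. The function equal to $0$ on branch $j$ and $u_{j-1}$ on branch $j-1$ lifts to some $b_j$. Their differentials are independent on the $2$-dimensional Zariski tangent space $T_{q_j}D$, which equals $T_{q_j}X$. So $(a_j,b_j)$ are coordinates of $X$ at $q_j$. Branch $j$ is $\{b_j=0\}$, branch $j-1$ is $\{a_j=0\}$, and $D=\{a_jb_j=0\}$.

*The ring.* Hence $\mathcal O^{an}_{Z,c_k}$ is the ring of triples $f_j(a_j,b_j)$, $j\in\mathbb Z/3$, for which there are $h_j$ with
$$f_j(u_j,0)=h_j(u_j),\qquad f_j(0,u_{j-1})=h_{j-1}(u_{j-1}). \tag{7}$$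
The $h_j$ are determined by the $f_j$, and they have a common value at $0$, since $h_j(0)=f_j(0,0)=h_{j-1}(0)$.

*The map.* Define $\mathbb C\{x_1,x_2,x_3\}\to\mathcal O^{an}_{Z,c_k}$ by letting $x_j$ be $a_j$ on sheet $j$, $b_{j+1}$ on sheet $j+1$, and $0$ on sheet $j-1$. This triple satisfies (7), with $h_j=u_j$ and the other two $h$'s zero. Indeed $a_j$ restricts to $u_j$ on branch $j$ and to $0$ on branch $j-1$ of sheet $j$, and $b_{j+1}$ restricts to $0$ on branch $j+1$ and to $u_j$ on branch $j$ of sheet $j+1$. Thus sheet $j$ is the plane $\{x_{j+1}=0\}$ with coordinates $x_j=a_j$, $x_{j-1}=b_j$, exactly the sheet $P_j$ of Section 3. A series in the kernel vanishes on all three coordinate planes, so the kernel is $(x_1x_2x_3)$. For surjectivity, given $(f_j)$ with its $h_j$, put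
$$F=\sum_jf_j(x_j,x_{j-1})-\sum_jh_j(x_j)+h(0).$$
On $\{x_{j+1}=0\}$ the first sum becomes $f_j(x_j,x_{j-1})+f_{j+1}(0,x_j)+f_{j-1}(x_{j-1},0)$, which by (7) is $f_j+h_j(x_j)+h_{j-1}(x_{j-1})$. The second becomes $h_j(x_j)+h_{j-1}(x_{j-1})+h(0)$. So $F$ restricts to $f_j$ on sheet $j$. Therefore
$$\mathcal O^{an}_{Z,c_k}\cong\mathbb C\{x_1,x_2,x_3\}/(x_1x_2x_3).$$

So $Z$ has only normal crossings, its triple points are exactly $c_1,\dots,c_m$, and its singular locus is $C$, with the $n$ rational components that are the images of $S_1,\dots,S_n$. Since $X$ is smooth and $\nu$ is finite and an isomorphism over $Z\setminus C$, the map $\nu$ is the normalization. There is no Whitney umbrella, because none of the local models found is one.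

## 9. The fundamental group

**Definition (double mapping cylinder).** For maps $X\leftarrow D\to C$ it is $X\sqcup(D\times[0,1])\sqcup C$ with $(d,0)$ glued to the image of $d$ in $X$ and $(d,1)$ glued to the image of $d$ in $C$.

For $\mathrm{pt}\leftarrow\{a,b\}\to\mathrm{pt}$ it is two points joined by two arcs, a circle, although the pushout is a point. We use two textbook facts. If $D\to X$ is a cofibration (for instance a subcomplex of a triangulated space), the double mapping cylinder is homotopy equivalent to the adjunction space $X\cup_DC$. A map of diagrams that is a homotopy equivalence at each of the three places induces a homotopy equivalence of double mapping cylinders.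

**Step 9. This step replaces $Z$ by a space $E$ in which spheres and triple points are separated.** In the classical topology $X\sqcup C\to Z$ is a continuous surjection from a compact space to a Hausdorff space, so it is a quotient map, and it identifies exactly each $d\in D$ with $\pi(d)$. So $Z=X\cup_DC$. Since the pair $(X,D)$ is triangulable, $Z$ is homotopy equivalent to the double mapping cylinder of $X\leftarrow D\to C$.

Let $D'$ be $\bigsqcup S_i^\pm$ together with, for each $(k,j)$, an arc $\alpha_{k,j}$ joining $p_{k,j}^{\varepsilon_{k,j}}$ to $p_{k,j-1}^{-\varepsilon_{k,j-1}}$. Let $C'$ be $\bigsqcup S_i$ together with, for each $k$, a tripod $T_k$ with center $c_k$ and legs $\lambda_{k,j}$ ending at $p_{k,j}$, $j=1,2,3$. Collapsing the arcs to the nodes $q_{k,j}$ and the tripods to the points $c_k$ gives homotopy equivalences $D'\to D$ and $C'\to C$. Let $D'\to C'$ be the obvious map $S_i^\pm\to S_i$ on spheres, and let it send $\alpha_{k,j}$ homeomorphically onto $\lambda_{k,j}\cup\lambda_{k,j-1}$. Then $D'\to C'\to C$ and $D'\to D\to C$ agree. With the map $D'\to D\subset X$, which sends $\alpha_{k,j}$ to the point $q_{k,j}$, we get a map of diagrams from $X\leftarrow D'\to C'$ to $X\leftarrow D\to C$,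 a homotopy equivalence at each place. So $Z$ is homotopy equivalent to the double mapping cylinder $E$ of $X\leftarrow D'\to C'$.

**Step 10. This step computes the generators.** Let $Y\subset E$ be the union of $X$ and the cylinders over all $S_i^\pm$. The cylinders over $S_i^+$ and $S_i^-$ are joined along $S_i\subset C'$. Sending $(x^\pm,\tau)\in S_i^\pm\times[0,1]$ to $(x,\pm(1-\tau))$, we see that
$$Y=X\cup\bigsqcup_iS_i\times[-1,1],$$
where the end $S_i\times\{\pm1\}$ is mapped to $X$ via $S_i^\pm\to D\subset X$ and $S_i\times\{0\}$ is $S_i\subset C'$. As $S_i$ is a sphere, made of a point and a $2$-cell, $S_i\times[-1,1]$ is obtained from its two ends by attaching a $1$-cell and a $3$-cell. So $Y$ is obtained from the simply connected $X$ by attaching $n$ $1$-cells and $n$ $3$-cells, and $\pi_1(Y)$ is free on $g_1,\dots,g_n$. Here $g_i$ is the class of a path running through $S_i\times[-1,1]$ from the $+1$ end to the $-1$ end, closed up in $X$; the way it is closed up, and the path to the base point in $X$, do not matter because $X$ is simply connected. For every $p\in S_i$ the line $\{p\}\times[-1,1]$ in this direction represents $g_i$: it is homotopic, with fixed end points, to a path in $S_i\times\{1\}$ from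 $p$ to $p'$, followed by $\{p'\}\times[-1,1]$, followed by a path in $S_i\times\{-1\}$ back to $p$, and the first and last pieces map to $X$.

**Step 11. This step computes the relators.** For fixed $k$ the remaining part of $E$ consists of $T_k$ and the three rectangles $\alpha_{k,j}\times[0,1]$. Write $m_j=p_{k,j}\in S_{i(k,j)}\times\{0\}$. In $E$ the side $\alpha_{k,j}\times\{0\}$ is collapsed to $q_{k,j}$ and the side $\alpha_{k,j}\times\{1\}$ becomes $\lambda_{k,j}\cup\lambda_{k,j-1}$. So the rectangle becomes a quadrilateral with vertices $q_{k,j},\,m_j,\,c_k,\,m_{j-1}$, whose sides are the half-lines $[q_{k,j},m_j]$ (over $p_{k,j}^{\varepsilon_{k,j}}$) and $[m_{j-1},q_{k,j}]$ (over $p_{k,j-1}^{-\varepsilon_{k,j-1}}$) and the legs $\lambda_{k,j},\lambda_{k,j-1}$. The leg $\lambda_{k,j}$ is shared by the quadrilaterals $j$ and $j+1$. So the three quadrilaterals fit around $c_k$ to form a disk $\Delta_k$ with center $c_k$, attached to $Y$ along the hexagonal loop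
$$q_{k,1}\to m_1\to q_{k,2}\to m_2\to q_{k,3}\to m_3\to q_{k,1}. \tag{8}$$
Now $q_{k,j}\to m_j\to q_{k,j+1}$ is the whole line $\{p_{k,j}\}\times[-1,1]$ in $S_{i(k,j)}\times[-1,1]$, run from the $\varepsilon_{k,j}$ end, which lies at $q_{k,j}$, to the $-\varepsilon_{k,j}$ end, which lies at $q_{k,j+1}$ by (2). By Step 10 it represents $g_{i(k,j)}^{\varepsilon_{k,j}}=\ell_{k,j}$. So the loop (8) represents $\ell_{k,1}\ell_{k,2}\ell_{k,3}=r_k$, up to conjugation by the choice of a path to the base point.

Thus $E=Y\cup\Delta_1\cup\dots\cup\Delta_m$, and van Kampen's theorem gives
$$\pi_1(Z)\cong\pi_1(E)=\langle g_1,\dots,g_n\mid r_1,\dots,r_m\rangle=G .$$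
Together with Sections 6–8 this proves Theorem A. With Lemma 1, every fp group is $\pi_1$ of an irreducible projective surface with only normal crossings. $\blacksquare$

## 10. Other dimensions, ample $\omega_Z$, and why triple points and self-crossings are needed

**Step 12. This step proves Theorem B(1).** A projective variety is triangulable, hence a finite CW complex, so its $\pi_1$ is fp. Conversely let $d\ge2$ and let $G$ be fp. With $Z$ from Theorem A, the variety $Z\times\mathbb P^{d-2}$ is irreducible and projective, its local models are those of $Z$ times $\mathbb C^{d-2}$, so it has only normal crossings, and its fundamental group is $\pi_1(Z)\cong G$. For $d=1$, an irreducible projective nodal curve is a smooth connected projective curve of some genus $g$ with $\delta$ disjoint pairs of points identified. It is homotopy equivalent to $\Sigma_g$ with $\delta$ $1$-cells attached, so its $\pi_1$ is $\pi_1(\Sigma_g)*F_\delta$. All $g,\delta\ge0$ occur, since $\delta$ pairs of points of any smooth projective curve can be glued to nodes.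

**Step 13. This step proves Theorem B(2).** Use a presentation in which each $g_i$ occurs $o_i\ge3$ times (Lemma 1), and take $\mu>N+1$ in Lemma 2. Then $K_X=\mathcal O_X((N-2)\mu-N-1)$ is ample, because $(N-2)\mu\ge\mu>N+1$.

*Comparing $\omega_Z$ with $\omega_X$.* Locally analytically $Z$ is a hypersurface, so it is Gorenstein and $\omega_Z$ is invertible. Recall that the *conductor* of $A\subset B$ is $\{a\in A:aB\subset A\}$, the largest ideal of $B$ contained in $A$; for the node $A=\{f(0)=f(1)\}\subset\mathbb C[t]$ it is $t(t-1)\mathbb C[t]$. In the notation of Step 4 the conductor is exactly $I$. It contains $I$. If $a$ is in the conductor, its class $r\in R$ satisfies $r\cdot(B/I)\subset R$. At the generic point of a component of $C$, with function field $K$, the inclusion $R\subset B/I$ becomes the diagonal $K\subset K\times K$, since $D$ has the two components $S_i^\pm$ over the image of $S_i$. From $r(K\times K)\subset K$ we get that $r$ vanishes there, so $r=0$ because $R$ is reduced.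

Duality for the finite map $\nu$ gives $\nu_*\omega_X=\mathcal Hom(\nu_*\mathcal O_X,\omega_Z)=\mathcal Hom(\nu_*\mathcal O_X,\mathcal O_Z)\otimes\omega_Z$. A homomorphism $\varphi:B\to A$ of $A$-modules is multiplication by $\varphi(1)$, because $B$ lies in the fraction ring of $A$, so $\mathrm{Hom}_A(B,A)$ is the conductor $I$. Hence $\omega_X=\mathcal I_D\otimes\nu^*\omega_Z$, that is,
$$\nu^*\omega_Z=\omega_X(D). \tag{9}$$

*Ampleness.* We apply Nakai–Moishezon to $K_X+D$. If $B\subset X$ is an irreducible curve not contained in $D$, then $(K_X+D)\cdot B\ge K_X\cdot B>0$. Let $D_i^\pm$ be the component of $D$ that is the image of $S_i^\pm$. By adjunction $(K_X+D)|_D=\omega_D$. The pullback of $\omega_D$ to $S_i^\pm$ consists of the forms with at most simple poles at the preimages of nodes, and there are exactly $o_i$ of these on $S_i^\pm$, since each point $p_{k,j}^\pm$ is used once. So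
$$(K_X+D)\cdot D_i^\pm=\deg(\omega_D|_{S_i^\pm})=-2+o_i>0.$$
Finally $(K_X+D)^2=K_X^2+K_X\cdot D+(K_X+D)\cdot D>0$, since all three terms are positive. So $\nu^*\omega_Z$ is ample, and $\omega_Z$ is ample because $\nu$ is finite and surjective.

**Step 14. This step proves Theorem B(3).** The first assertion is Proposition 1. Let $G=A*B$ with $A,B\cong\mathbb Z/3$, and suppose $G\cong\pi_1(Z)$ with $Z$ an irreducible projective normal crossing surface without triple points. The abelianization $(\mathbb Z/3)^2$ of $G$ has odd order, so $G$ has no subgroup of index $2$, and by Proposition 1 the surface $Z$ is not singular. It remains to show that $Z$ is not smooth.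

Let $K$ be the kernel of a homomorphism $G\to\mathbb Z/3$ that is injective on both factors. It has index $3$ and meets every conjugate of $A$ and of $B$ trivially, so it is free by Kurosh's theorem. To find its rank, let $G$ act on its Bass–Serre tree, with vertices the cosets $gA$ and $gB$ and an edge for each $g\in G$ joining $gA$ to $gB$. The vertex stabilizers are the conjugates of $A$ and $B$ and the edge stabilizers are trivial, so $K$ acts freely. Since $KA=KB=G$, the quotient graph has one vertex of each kind, and it has $|K\backslash G|=3$ edges. Its Euler characteristic is $2-3=-1$, so $K\cong F_2$. A subgroup of index $2$ in $F_2$ is free of rank $3$. So $G$ contains $F_3$ with finite index. If $Z$ were smooth, the corresponding finite étale cover would be a smooth projective surface with $b_1=3$, contradicting Hodge theory. Hence $G$ is not $\pi_1$ of any irreducible projective normal crossing surface without triple points. By Theorem A, applied to $\langle a,b\mid aaa,bbb\rangle$, it is nevertheless $\pi_1$ of an irreducible projective normal crossing surface, necessarily with triple points.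

**Step 15. This step proves Theorem B(4).** With simple normal crossings, the local branches at a singular point belong to distinct irreducible components. If there is only one component, there is no singular point, so an irreducible such variety is smooth. For a projective one, the group $\mathbb Z$ is excluded because $b_1=1$ would be odd, and $\mathbb Z/3*\mathbb Z/3$ is excluded by the argument of Step 14: a finite étale cover would be a smooth projective variety with $b_1=3$. $\blacksquare$
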